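# On a non-amenable discrete group, $A(G)^*$ never factors over $B_\rho(G)$

## 1. The group $F_2\times\mathbb Z$

For a discrete group $G$, the group von Neumann algebra $VN(G)$ is a module over the reduced Fourier–Stieltjes algebra $B_\rho(G)$: functions on $G$ act on operators by multiplying their Fourier coefficients. Do the products $f\cdot u$, with $f\in VN(G)$ and $u\in B_\rho(G)$, span a norm-dense subspace of $VN(G)$? If $B_\rho(G)$ has a unit, they clearly do, and this happens when $G$ is amenable. The paper "Distinguishing Properties of Arens Irregularity" asks whether, for a non-amenable discrete group, density of these products forces $A(G)$ to be strongly Arens irregular, a notion recalled in Section 2. We shall see that for non-amenable $G$ the products are never dense. We begin with a group for which this can be shown with bare hands.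

**Vocabulary.** Let $\lambda$ be the left regular representation of $G$ on $\ell^2(G)$, let $\mathbb C[G]$ be the linear span of $\lambda(G)$, let $C^*_r(G)$ be its norm closure, and let $N=VN(G)=\lambda(G)''$. The functional $\tau(x)=\langle x\delta_e,\delta_e\rangle$ is a faithful normal tracial state on $N$. Put $\|x\|_p=\tau(|x|^p)^{1/p}$. In particular $\|x\|_2=\|x\delta_e\|$. For $y=\sum_s y(s)\lambda(s)\in\mathbb C[G]$ put $|y|_1=\sum_s|y(s)|$.

The Fourier algebra $A(G)$ is the predual of $N$. We view $a\in A(G)$ as the function $a(s)=\langle\lambda(s),a\rangle$, and the product is pointwise. Clearly $|a(s)|\le\|a\|_A$. For $x\in N$ define $\omega_x\in A(G)$ by $\langle f,\omega_x\rangle=\tau(fx)$. By polar decomposition, $\|\omega_x\|_A=\sup_{\|f\|\le1}|\tau(fx)|=\|x\|_1$. A finitely supported function $a$ is $\omega_x$ for $x=\sum_s a(s)\lambda(s)^*$, since $\tau(\lambda(t)\lambda(s)^*)$ is $1$ if $s=t$ and $0$ otherwise. As $\tau$ is a state, $\|x\|_1\le\|x\|_2=\|a\|_{\ell^2}$. Hence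
$$\ell^2(G)\subseteq A(G),\qquad \|a\|_A\le\|a\|_{\ell^2}.\tag{1}$$
For general $a\in\ell^2(G)$, approximate by finitely supported functions: they are Cauchy in $A(G)$, and the limit agrees with $a$ pointwise.

For $f\in N$ we have $\langle f,\delta_s\rangle=\tau(f\lambda(s)^*)=\langle f\delta_e,\delta_s\rangle$. We call these numbers the coefficients of $f$; they form the $\ell^2$ vector $f\delta_e$. If they all vanish, then $f\delta_e=0$, so $\tau(f^*f)=0$ and $f=0$. Thus elements of $N$ are determined by their coefficients and, by Hahn–Banach, finitely supported functions are dense in $A(G)$.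

The algebra $B_\rho(G)$ is $C^*_r(G)^*$, with $u$ viewed as the function $u(s)=\langle u,\lambda(s)\rangle$. We use these standard facts of Eymard.

- $B_\rho(G)$ is a Banach algebra under the pointwise product. (The map $\lambda(s)\mapsto\lambda(s)\otimes\lambda(s)$ extends to an isometric $*$-homomorphism of $C^*_r(G)$ into $C_r^*(G)\otimes_{\min}C_r^*(G)$ by Fell absorption, and $uv$ is $u\otimes v$ composed with it.)
- Left and right translations are isometries of $B_\rho(G)$ (compose $u$ with $x\mapsto\lambda(t)x\lambda(s)$), and so is $u\mapsto\bar u$ (use the conjugate-linear isometry $x\mapsto CxC$ of $C^*_r(G)$, where $C$ is complex conjugation on $\ell^2(G)$). In particular $|u|^2=u\bar u\in B_\rho(G)$ with norm at most $\|u\|^2$.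
- $A(G)\subseteq B_\rho(G)$ isometrically, by Kaplansky density, and $\|ua\|_A\le\|u\|\,\|a\|_A$ for $u\in B_\rho(G)$, $a\in A(G)$. (For finitely supported $a$ the function $ua$ is in $A(G)$, and its two norms agree. Then use density.)

The module action is $\langle f\cdot u,v\rangle=\langle f,uv\rangle$ for $f\in N$, $u\in B_\rho(G)$, $v\in A(G)$. Let $E=\langle A(G)^*B_\rho(G)\rangle$ be the norm-closed linear span of all $f\cdot u$. We say that $A(G)^*$ **factors over** $B_\rho(G)$ if $E=A(G)^*$.

**Example.** For $G=\mathbb Z$ we have $VN(\mathbb Z)=L^\infty(\mathbb T)$ with $\lambda(r)=\zeta^r$, and $A(\mathbb Z)=L^1(\mathbb T)$, where $g\in L^1(\mathbb T)$ is the function $r\mapsto\int\zeta^rg\,dm$, with $m$ normalized Lebesgue measure. Also $B_\rho(\mathbb Z)=C(\mathbb T)^*=M(\mathbb T)$. The product of functions on $\mathbb Z$ is convolution on $\mathbb T$, so $f\cdot u$ is $f$ convolved with a (reflected) measure. The point mass at $1$ is the unit, so $E=L^\infty(\mathbb T)$. If we acted only with $A(\mathbb Z)=L^1(\mathbb T)$, all products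 would be continuous functions. The unit really matters.

**Proposition 1.1.** For $G=F_2\times\mathbb Z$ we have $E\ne A(G)^*$.

The plan is to find a bounded sequence $(d_k)$ in $A(G)$ with $\|ud_k\|_A\to0$ for every $u\in B_\rho(G)$, and an $f\in N$ with $\langle f,d_k\rangle=1$ for all $k$. That is enough: $|\langle f'\cdot u,d_k\rangle|=|\langle f',ud_k\rangle|\to0$ for all $f'\in N$, $u\in B_\rho(G)$, so by boundedness $\langle e,d_k\rangle\to0$ for every $e\in E$. Hence $f\notin E$.

**Step 1: functions on $F_2$ that multipliers shrink.** Let $g,h$ be free generators of $F_2$ and $g_i=g^ihg^{-i}$, $i\ge1$. These elements freely generate a free subgroup. We claim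
$$\Big\|\sum_{i=1}^nc_i\lambda(g_i)\Big\|\le2\Big(\sum_{i=1}^n|c_i|^2\Big)^{1/2}.\tag{2}$$
Since $\lambda_{F_2}$ restricted to a subgroup is a multiple of the regular representation of the subgroup, we may compute in the free group on the $g_i$. Let $P_i$ and $Q_i$ be the projections onto the closed spans of $\delta_w$ with $w$ a reduced word starting with $g_i$, respectively with $g_i^{-1}$. If $w$ does not start with $g_i^{-1}$, then $g_iw$ starts with $g_i$. So $\lambda(g_i)=P_i\lambda(g_i)(1-Q_i)+\lambda(g_i)Q_i$. The ranges of the $P_i$ are mutually orthogonal, so $\|\sum_ic_iP_i\lambda(g_i)(1-Q_i)\xi\|^2\le\sum_i|c_i|^2\|\xi\|^2$. The adjoint of $\sum_ic_i\lambda(g_i)Q_i$ is $\sum_i\bar c_iQ_i\lambda(g_i)^*$, and the $Q_i$ have orthogonal ranges, so its norm is at most $(\sum|c_i|^2)^{1/2}$ too. This proves (2).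

Put $a_n=n^{-1/2}\mathbf 1_{\{g_1,\dots,g_n\}}$ and $x_n=n^{-1/2}\sum_{i\le n}\lambda(g_i)$. Then $\|a_n\|_A\le\|a_n\|_{\ell^2}=1$, $\|x_n\|\le2$ and $\langle x_n,a_n\rangle=1$.

**Step 2: small pieces of the circle.** Let $\Omega_k\subset\mathbb T$, $k\ge1$, be disjoint arcs with $m(\Omega_k)=2^{-k}$. Let $w_k\in A(\mathbb Z)$ correspond to $2^k\mathbf 1_{\Omega_k}\in L^1(\mathbb T)$, so $\|w_k\|_A=1$. Choose a finitely supported $v_k$ on $\mathbb Z$ with $\|w_k-v_k\|_{A}\le1/k$. Recall that $VN(F_2\times\mathbb Z)=VN(F_2)\overline\otimes L^\infty(\mathbb T)$ and that the function $(a\otimes w)(s,r)=a(s)w(r)$ is the tensor product functional, so $\|a\otimes w\|_A\le\|a\|_A\|w\|_A$.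

**Step 3: the sequence.** Let $u\in B_\rho(G)$. For $r\in\mathbb Z$, by (1) and (2),
$$\|u(a_n\otimes\delta_r)\|_A^2\le\frac1n\sum_{i\le n}|u(g_i,r)|^2=\Big\langle|u|^2,\frac1n\sum_{i\le n}\lambda(g_i,r)\Big\rangle\le\frac{2}{\sqrt n}\|u\|^2 .$$
Therefore
$$\|u(a_n\otimes w_k)\|_A\le\frac{\|u\|}k+\sum_r|v_k(r)|\,\|u(a_n\otimes\delta_r)\|_A\le\frac{\|u\|}k+\sqrt2\,n^{-1/4}\|u\|\sum_r|v_k(r)| .$$
Choose $n_k$ so large that $n_k^{-1/4}\sum_r|v_k(r)|\le1/k$, and put $d_k=a_{n_k}\otimes w_k$. Then $\|d_k\|_A\le1$ and $\|ud_k\|_A\le(1+\sqrt2)\|u\|/k\to0$.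

**Step 4: the functional.** The projections $1\otimes\mathbf 1_{\Omega_k}$ are mutually orthogonal and central, so $f=\sum_kx_{n_k}\otimes\mathbf 1_{\Omega_k}$ converges strongly and $\|f\|\le2$. Since $d_k$ is normal, $\langle f,d_k\rangle=\sum_l\langle x_{n_l},a_{n_k}\rangle\,2^km(\Omega_l\cap\Omega_k)=\langle x_{n_k},a_{n_k}\rangle=1$. $\square$

Note the order of choices. First comes the small set $\Omega_k$, then the finitely supported approximation of $w_k$, and only then $n_k$, which beats whatever constant the approximation cost.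

What changes for a general non-amenable $G$? There may be no free elements, so $a_n$ needs another source. And there is no factor $\mathbb Z$ at hand to supply small orthogonal projections that commute with everything: $VN(G)$ may have trivial center.

## 2. Topological centers and the two theorems

Let $A$ be a Banach algebra. The left Arens product $\square$ on $A^{**}$ is defined by
$$\langle m\square n,f\rangle=\langle m,n\square f\rangle,\quad\langle n\square f,a\rangle=\langle n,f\cdot a\rangle,\quad\langle f\cdot a,b\rangle=\langle f,ab\rangle$$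
for $m,n\in A^{**}$, $f\in A^*$, $a,b\in A$. The product is always weak$^*$-continuous in the left variable $m$. The topological center collects those $m$ for which it is also continuous on the right:
$$Z(A^{**})=\{m\in A^{**}:n\mapsto m\square n\text{ is weak}^*\text{-weak}^*\text{ continuous}\}\supseteq A .$$
A commutative $A$ is **strongly Arens irregular** (SAI) if $Z(A^{**})=A$. For example, every finite-dimensional commutative $A$ is SAI, as $A^{**}=A$.

Write $f\cdot m:=m\square f$ and let $\langle A^*A^{**}\rangle$ be the closed linear span of all $f\cdot m$. For $F\subseteq A(G)^*$, let $F^\perp$ be its annihilator in $A(G)^{**}$. We may use the following facts.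

- (a) $G$ is amenable if and only if $A(G)$ has a bounded approximate identity.
- (b) For discrete $G$, $\langle A(G)^*B_\rho(G)\rangle=\langle A(G)^*A(G)^{**}\rangle$.
- (c) For discrete $G$, $A(G)\oplus E^\perp\subseteq Z(A(G)^{**})$.

Fact (c) follows from (b) in one line: if $m\in E^\perp$, then $\langle m\square n,f\rangle=\langle m,f\cdot n\rangle=0$ for all $n$ and $f$, so $n\mapsto m\square n$ is the zero map. The sum is direct because $\lambda(s)=\lambda(s)\cdot\delta_s\in E$ for every $s$. Thus $a\in A(G)\cap E^\perp$ satisfies $a(s)=\langle\lambda(s),a\rangle=0$ for all $s$.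

The question from the opening reads: *if $G$ is non-amenable and discrete and $E=A(G)^*$, is $A(G)$ SAI?* The method reaches further than $B_\rho(G)$. Let $MA(G)$ be the algebra of functions $u$ on $G$ with $uA(G)\subseteq A(G)$. Multiplication by $u$ is bounded by the closed graph theorem; let $\|u\|_M$ be its norm, and define $f\cdot u$ for $f\in N$ as before. Put
$$\mathcal R(G)=\{u\in MA(G):|u|^{2\kappa}\in B_\rho(G)\text{ for some }\kappa\in\mathbb N\},\qquad\widetilde E=\langle A(G)^*\mathcal R(G)\rangle$$
(closed linear span). Then $B_\rho(G)\subseteq\mathcal R(G)$ with $\kappa=1$, so $E\subseteq\widetilde E$. Also $MA(G)\cap\ell^p(G)\subseteq\mathcal R(G)$ for every $p<\infty$: if $4\kappa\ge p$, then $|u|^{2\kappa}\in\ell^2(G)\subseteq A(G)\subseteq B_\rho(G)$.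

**Example.** On $F_2$ consider the Haagerup functions $u_t(s)=e^{-t|s|}$, $t>0$. They are positive definite, hence in $MA(F_2)$, and they lie in $\ell^p$ as soon as $3e^{-tp}<1$, because there are $4\cdot3^{n-1}$ words of length $n\geq 1$. So $u_t\in\mathcal R(F_2)$, and $u_t\to1$ pointwise as $t\to0$. By the next theorem, even $\mathcal R(F_2)$ is not enough to factor $A(F_2)^*$.

**Theorem 2.1.** Let $G$ be a non-amenable discrete group. Then $\widetilde E\ne A(G)^*$; in particular $E\ne A(G)^*$. Moreover $(\ell^\infty/c_0)^*$ embeds linearly, isometrically and weak$^*$-continuously into $\widetilde E^\perp\subseteq E^\perp$, so $|E^\perp|\ge2^{2^{\aleph_0}}$.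

So no non-amenable discrete group satisfies the hypothesis of the question, and **the answer is yes, vacuously**: the implication holds for every non-amenable discrete group.

**Theorem 2.2.** For a discrete group $G$ the following are equivalent: (i) $G$ is amenable; (ii) $A(G)^*$ factors over $B_\rho(G)$; (iii) $\widetilde E=A(G)^*$; (iv) $A(G)$ is SAI. If $G$ is non-amenable, then $Z(A(G)^{**})\supseteq A(G)\oplus E^\perp$, where $E^\perp$ contains an isometric copy of $(\ell^\infty/c_0)^*$.

## 3. Why a sequence bounded in $\ell^2$ cannot detect $E$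

Let $G$ be non-amenable. By Kesten's theorem there is a finitely supported probability measure $\mu$ on $G$ with $\varrho:=\|\lambda(\mu)\|<1$, where $\lambda(\mu)=\sum_s\mu(s)\lambda(s)$. Indeed, some finitely generated subgroup $H$ is non-amenable; Kesten's theorem gives $\mu$ on $H$ with $\|\lambda_H(\mu)\|<1$, and $\lambda_G|_H$ is a multiple of $\lambda_H$. The convolution powers $\mu_n=\mu^{*n}$ are finitely supported probability measures with $\|\lambda(\mu_n)\|=\|\lambda(\mu)^n\|\le\varrho^n$. So
$$\Big|\sum_sv(s)\mu_n(s)\Big|=|\langle v,\lambda(\mu_n)\rangle|\le\varrho^n\|v\|\qquad(v\in B_\rho(G)).\tag{3}$$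

Taking $v=1$ shows that $1\notin B_\rho(G)$, so the trivial reason for factoring is absent. This alone proves nothing: $E$ contains $\lambda(s)$ for all $s$, so it is weak$^*$-dense in $N$, and no nonzero element of $A(G)$ annihilates it. A functional in $E^\perp$ has to be a limit, for instance a weak$^*$ cluster point of a bounded sequence $d_k\in A(G)$ with $\|ud_k\|_A\to0$ for all $u$.

A natural first attempt is to take $|a_n|^2=\mu_n$. By (1) and (3), $\|ua_n\|_A^2\le\sum|u|^2\mu_n\le\varrho^n\|u\|^2\to0$ for $u\in B_\rho(G)$, and Section 4 shows that the phases of $a_n$ can be chosen with $\|a_n\|_A\ge2^{-1/2}$. Is some cluster point of $(a_n)$ nonzero? No: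

**Observation 3.1.** If $(d_k)$ is bounded in $\ell^2(G)$ and $d_k(s)\to0$ for each $s$, then $d_k\to0$ weakly in $A(G)$.

*Proof.* Such a sequence is weakly null in $\ell^2(G)$, and the inclusion $\ell^2(G)\to A(G)$ is bounded by (1), hence weak-weak continuous. $\square$

Here $\|a_n\|_{\ell^2}=1$ and $|a_n(s)|^2=\mu_n(s)=\langle\lambda(\mu_n)\delta_e,\delta_s\rangle\le\varrho^n$, so $a_n\to0$ weakly and every cluster point is $0$. The same holds for the $a_n$ of Section 1 in $A(F_2)$. What rescued $F_2\times\mathbb Z$ was the factor $w_k$: $\|d_k\|_{\ell^2}=\|2^k\mathbf 1_{\Omega_k}\|_{L^2(\mathbb T)}=2^{k/2}\to\infty$. The mass of $d_k$ was concentrated on a projection of trace $2^{-k}$.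

So we should concentrate the $a_n$ on small projections of $N$. Compressing by a projection $p$, say $\omega_x\mapsto\omega_{pxp'}$, raises two worries.

- *Does anything survive?* A given compression may destroy the norm. But if $1=r_1+\dots+r_L$ with all $\tau(r_i)$ small, then some block $r_ixr_j$ keeps a fraction $L^{-2}$ of the norm. This fraction depends on the partition and not on $n$.
- *Is the compressed function still shrunk by $u$?* The two kinds of product do not commute. Translations are harmless, so compressing by $y\in\mathbb C[G]$ costs only a factor $|y|_1$. A projection $p\in N$ can be approximated by $\mathbb C[G]$ in $\|\cdot\|_2$, in general not in norm. The rescue is that $a_n=\omega_{x_n}$ with $\|x_n\|_2=1$, and $\|(p-y)x_n\|_1\le\|p-y\|_2\|x_n\|_2$: approximation in $\|\cdot\|_2$ suffices, *uniformly in $n$*. The boundedness in $\ell^2$ that ruined the first attempt now helps.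

The sizes are then chosen as in Section 1: first the partition, then $y$, then $n$.

From here to the end of Section 6, $G$ is a fixed non-amenable discrete group; in particular $G$ is infinite.

## 4. Random phases on the measures $\mu_n$

The purpose of this section is to produce the $a_n$, and to show that $\mathcal R(G)$ shrinks them and all their translates.

**Lemma 4.1.** For each $n$ there is a function $a_n$ with $|a_n|^2=\mu_n$ and $2^{-1/2}\le\|a_n\|_A\le1$.

*Proof.* Let $c=\sqrt{\mu_n}$ and $S=\operatorname{supp}\mu_n$. For $\theta\in\mathbb T^S$ put $a=\theta c$ and $x=\sum_sa(s)\lambda(s)^*$, so that $a=\omega_x$ and $\|x\|_2^2=\sum_s\mu_n(s)=1$. The upper bound is (1). For the lower bound we control $\|x\|_4$ from above. Since $x^*=\sum_s\overline{a(s)}\lambda(s)$,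
$$\|x\|_4^4=\tau(x^*xx^*x)=\sum_{st^{-1}rq^{-1}=e}\overline{a(s)}\,a(t)\,\overline{a(r)}\,a(q).$$
Average over $\theta$ with respect to Haar measure on $\mathbb T^S$. The mean of $\bar\theta_s\theta_t\bar\theta_r\theta_q$ is $1$ if ($s=t$ and $r=q$) or ($s=q$ and $r=t$), and $0$ otherwise. Each of the two patterns contributes at most $\sum_{s,r}c(s)^2c(r)^2=1$. So the mean of $\|x\|_4^4$ is at most $2$, and some $\theta$ gives $\|x\|_4^4\le2$. By Hölder's inequality with exponents $3/2$ and $3$, in the commutative algebra generated by $|x|$,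
$$1=\tau\big(|x|^{2/3}|x|^{4/3}\big)\le\tau(|x|)^{2/3}\,\tau(|x|^4)^{1/3}\le\|x\|_1^{2/3}\,2^{1/3}.$$
Hence $\|a\|_A=\|x\|_1\ge2^{-1/2}$. $\square$

Fix these $a_n$ and write $a_n=\omega_{x_n}$, so $\|x_n\|_2=1$.

**Compression.** For $y,z\in N$ and $a\in A(G)$ define $y\star a\star z\in A(G)$ by
$$\langle f,y\star a\star z\rangle=\langle zfy,a\rangle .$$
Then $\|y\star a\star z\|_A\le\|y\|\,\|z\|\,\|a\|_A$, the expression is linear in each of $y,a,z$, and
$$y\star\omega_x\star z=\omega_{yxz},\quad y_1\star(y_2\star a\star z_2)\star z_1=(y_1y_2)\star a\star(z_2z_1),\quad(\lambda(s)\star a\star\lambda(t))(r)=a(trs).$$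
The first holds by the trace property, $\tau(zfyx)=\tau(fyxz)$, and the third since $\langle\lambda(t)\lambda(r)\lambda(s),a\rangle=a(trs)$. We write $y\star a$ when $z=1$ and $a\star z$ when $y=1$. For $G=\mathbb Z$, $y\star a\star z$ is the $L^1$ function of $a$ multiplied by the two $L^\infty$ functions $y,z$, while $ua$ is a convolution.

**Lemma 4.2.** Let $u\in\mathcal R(G)$ with $|u|^{2\kappa}\in B_\rho(G)$, and put $C_u=\big\||u|^{2\kappa}\big\|_{B_\rho}^{1/(2\kappa)}$. For all $s,t\in G$ and all $n$,
$$\|u\,(\lambda(s)\star a_n\star\lambda(t))\|_A\le C_u\,\varrho^{n/(2\kappa)} .$$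

*Proof.* By (1), the square of the left side is at most $\sum_r|u(r)|^2\mu_n(trs)$. Substitute $q=trs$ and apply Jensen's inequality to the probability measure $\mu_n$:
$$\sum_q|u(t^{-1}qs^{-1})|^2\mu_n(q)\le\Big(\sum_q|u(t^{-1}qs^{-1})|^{2\kappa}\mu_n(q)\Big)^{1/\kappa}.$$
The function $q\mapsto|u(t^{-1}qs^{-1})|^{2\kappa}$ is a translate of $|u|^{2\kappa}$, so it lies in $B_\rho(G)$ with the same norm $C_u^{2\kappa}$. By (3) the right side is at most $(\varrho^nC_u^{2\kappa})^{1/\kappa}=\varrho^{n/\kappa}C_u^2$. $\square$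

## 5. Partitions into small projections and a concentrated sequence

**Lemma 5.1.** For every $\varepsilon>0$ there are finitely many mutually orthogonal projections $r_1,\dots,r_L\in N$ with $\sum_ir_i=1$ and $\tau(r_i)\le\varepsilon$.

*Proof.* *First we show that $N$ has no minimal projection.* Suppose $p$ is one, and let $t=\tau(p)>0$. Then $pNp=\mathbb Cp$, so for each $s\in G$ we have $p\lambda(s)p=c_sp$. Taking traces, $c_s=\tau(\lambda(s)p)/t$. The numbers $\tau(\lambda(s)p)=\langle p\delta_e,\delta_{s^{-1}}\rangle$ are the coordinates of $p\delta_e\in\ell^2(G)$, so $c_s\to0$ as $s\to\infty$. Put $p_s=\lambda(s)p\lambda(s)^*$. Then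
$$\tau(pp_s)=\tau\big((p\lambda(s)p)(p\lambda(s)p)^*\big)=|c_s|^2t,\qquad\tau(p_{s}p_{s'})=\tau(pp_{s^{-1}s'})=|c_{s^{-1}s'}|^2t .$$
Let $M\in\mathbb N$ and $\delta>0$. Since $G$ is infinite, we can choose $s_1,\dots,s_M$ one after another so that $s_i^{-1}s_j$ avoids the finite set $\{s:|c_s|^2>\delta\}$ for $i<j$. For $h=\sum_{i\le M}p_{s_i}$ the Cauchy–Schwarz inequality gives
$$(Mt)^2=\tau(h)^2\le\tau(h^2)\le Mt+M^2\delta t .$$
So $Mt\le1+M\delta$. Letting $\delta\to0$ gives $Mt\le1$ for every $M$, a contradiction.

*Next, every nonzero projection $p$ dominates a nonzero projection of trace at most $\varepsilon$.* As $p$ is not minimal, there is a projection $p'\in N$ with $p'\le p$ and $0\ne p'\ne p$. One of $p'$, $p-p'$ has trace in $(0,\tau(p)/2]$. Repeat this finitely often.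

*Finally, we build the partition.* By Zorn's lemma take a maximal family of mutually orthogonal nonzero projections of trace at most $\varepsilon$. Its sum is $1$, for otherwise the complement would dominate a further member. The traces are positive with sum $1$, so the family is countable. If it is infinite, replace a tail of total trace at most $\varepsilon$ by its sum. $\square$

**Lemma 5.2.** Let $p,p'\in N$ be projections and $\eta>0$. There are $y,y'\in\mathbb C[G]$ such that, for all $n$, $\ \|p\star a_n\star p'-y\star a_n\star y'\|_A\le2\eta$.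

*Proof.* Finitely supported vectors are dense in $\ell^2(G)$ and $\|v\|_2=\|v\delta_e\|$, so $\mathbb C[G]$ is $\|\cdot\|_2$-dense in $N$. First choose $y'\in\mathbb C[G]$ with $\|p'-y'\|_2\le\eta$, then $y\in\mathbb C[G]$ with $\|p-y\|_2\le\eta/(1+\|y'\|)$. With $x=x_n$, the difference is $\omega_v$ for
$$v=pxp'-yxy'=px(p'-y')+(p-y)xy' .$$
Use $\|bc\|_1\le\|b\|_2\|c\|_2$. The first term has $\|\cdot\|_1$-norm at most $\|px\|_2\,\|p'-y'\|_2\le\eta$, the second at most $\|p-y\|_2\,\|xy'\|_2\le\|p-y\|_2\,\|y'\|\le\eta$, since $\|x\|_2=1$. $\square$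

**Proposition 5.3.** There are $b_k\in A(G)$ and projections $p_k,p_k'\in N$ of trace at most $2^{-k}$, $k\ge1$, such that $\|b_k\|_A=1$, $b_k=p_k\star b_k\star p_k'$, and $\|ub_k\|_A\to0$ for every $u\in\mathcal R(G)$.

*Proof.* **Step 1: the blocks.** Fix $k$ and let $r_1,\dots,r_{L_k}$ be as in Lemma 5.1 for $\varepsilon=2^{-k}$. Since $a_n=\sum_{i,j}r_i\star a_n\star r_j$ and $\|a_n\|_A\ge2^{-1/2}$, for each $n$ some pair $(i,j)$ satisfies $\|r_i\star a_n\star r_j\|_A\ge2^{-1/2}L_k^{-2}$. There are finitely many pairs, so one pair works for all $n$ in an infinite set $I_k$. Put $p_k=r_i$ and $p_k'=r_j$ for this pair.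

**Step 2: the price of compression.** Apply Lemma 5.2 to $p_k,p_k'$ with $\eta_k=\frac1{kL_k^2}$, obtaining $y_k,y_k'\in\mathbb C[G]$. Expand
$$y_k\star a_n\star y_k'=\sum_{s,t}y_k(s)\,y_k'(t)\,\lambda(s)\star a_n\star\lambda(t)$$
and use Lemma 4.2: for $u\in\mathcal R(G)$ with $|u|^{2\kappa}\in B_\rho(G)$,
$$\|u(p_k\star a_n\star p_k')\|_A\le2\eta_k\|u\|_M+|y_k|_1\,|y_k'|_1\,C_u\,\varrho^{n/(2\kappa)} .$$

**Step 3: the choice of $n$.** Choose $n_k\in I_k$ with $L_k^2\,|y_k|_1|y_k'|_1\,\varrho^{n_k/k}\le\frac1k$, and let
$$b_k=\frac{p_k\star a_{n_k}\star p_k'}{\|p_k\star a_{n_k}\star p_k'\|_A}.$$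
The first two properties of $b_k$ are clear. The exponent $n_k/k$ deals with all $\kappa$ at once: if $k\ge2\kappa$, then $\varrho^{n_k/(2\kappa)}\le\varrho^{n_k/k}$. As the denominator is at least $2^{-1/2}L_k^{-2}$,
$$\|ub_k\|_A\le\sqrt2\,L_k^2\Big(\frac{2\|u\|_M}{kL_k^2}+\frac{C_u}{kL_k^2}\Big)=\frac{\sqrt2\,(2\|u\|_M+C_u)}k\qquad(k\ge2\kappa),\tag{4}$$
which tends to $0$. $\square$

## 6. Orthogonal blocks and the copy of $(\ell^\infty/c_0)^*$

In $F_2\times\mathbb Z$ the sets $\Omega_k$ were disjoint. Here $p_k,p_k'$ for different $k$ may overlap, but they shrink so fast that a gliding hump makes them disjoint on a subsequence, up to small errors. We need orthogonality on both sides. If only the right supports $e_j$ of operators $f_je_j$ are orthogonal, their sum can be large: for partial isometries $v_1,\dots,v_n$ with common range projection and orthogonal initial projections, $\|\sum v_j\|^2=\|\sum v_jv_j^*\|=n$. Block-diagonal sums $\sum e_jf_je_j$ have norm $\sup_j\|e_jf_je_j\|$.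

**Step 1: tails.** Let $q_m=\bigvee_{k\ge m}(p_k\vee p_k')$. Since $\tau(p\vee q)\le\tau(p)+\tau(q)$ and $\tau$ is normal,
$$\tau(q_m)\le\sum_{k\ge m}2\cdot2^{-k}=2^{2-m}.$$
The $q_m$ decrease, and $q_m\star b_k\star q_m=b_k$ for $k\ge m$, because $q_m\ge p_k,p_k'$. For each $a\in A(G)$,
$$\|q_m\star a\|_A\to0\quad\text{and}\quad\|a\star q_m\|_A\to0\qquad(m\to\infty).$$
For $a=\omega_x$ with $x\in N$ both norms are at most $\|q_m\|_2\|x\|_2\to0$. Such $a$ are dense, and compression by $q_m$ is a contraction.

**Step 2: the subsequence.** By Step 1 we can choose $k_1<k_2<\cdots$ inductively so that, with $d_j=b_{k_j}$ and $q_j^+=q_{k_{j+1}}$,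
$$\|q_j^+\star d_j\|_A\le2^{-j},\qquad\|d_j\star q_j^+\|_A\le2^{-j}.$$
Put $e_j=q_{k_j}-q_{k_{j+1}}$. These projections are mutually orthogonal. Since $e_j=(1-q_j^+)q_{k_j}=q_{k_j}(1-q_j^+)$ and $q_{k_j}\star d_j\star q_{k_j}=d_j$, we get $e_j\star d_j\star e_j=(1-q_j^+)\star d_j\star(1-q_j^+)$. Hence
$$d_j-e_j\star d_j\star e_j=q_j^+\star d_j+(1-q_j^+)\star d_j\star q_j^+,\tag{5}$$
which has norm at most $2^{1-j}$. So $\beta_j:=\|e_j\star d_j\star e_j\|_A\in[1-2^{1-j},1]$.

**Step 3: block-diagonal functionals.** As $N=A(G)^*$, there is $f_j\in N$ with $\|f_j\|\le1$ and $\langle f_j,e_j\star d_j\star e_j\rangle=\beta_j$. For $c\in\ell^\infty$ put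
$$Sc=\sum_jc_j\,e_jf_je_j\in N .$$
For each $\xi$ the terms $c_je_jf_je_j\xi$ are mutually orthogonal with norm at most $|c_j|\,\|e_j\xi\|$, so the sum converges strongly and $\|Sc\|\le\|c\|_\infty$. The map $S$ is linear. Since $e_j(Sc)e_j=c_je_jf_je_j$,
$$\langle Sc,e_j\star d_j\star e_j\rangle=\langle e_j(Sc)e_j,d_j\rangle=c_j\langle f_j,e_j\star d_j\star e_j\rangle=c_j\beta_j ,$$
and by (5)
$$|\langle Sc,d_j\rangle-c_j|\le|c_j|(1-\beta_j)+2^{1-j}\|c\|_\infty\le2^{2-j}\|c\|_\infty\to0.\tag{6}$$

**Step 4: end of the proof of Theorem 2.1.** Let $T:N\to\ell^\infty$, $Tf=(\langle f,d_j\rangle)_j$, so $\|T\|\le1$. For $f\in N$ and $u\in\mathcal R(G)$, (4) gives $|\langle f\cdot u,d_j\rangle|=|\langle f,ud_j\rangle|\le\|f\|\,\|ud_j\|_A\to0$. As $T$ is bounded and linear and $c_0$ is closed, $T(\widetilde E)\subseteq c_0$. By (6), $TSc-c\in c_0$ for all $c\in\ell^\infty$. In particular $TS\mathbf 1\notin c_0$, so $S\mathbf 1\notin\widetilde E$. Hence $\widetilde E\ne A(G)^*$, and a fortiori $E\ne A(G)^*$.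

Let $\pi:\ell^\infty\to\ell^\infty/c_0$ be the quotient map. For $\phi\in(\ell^\infty/c_0)^*$ put
$$J\phi=\phi\circ\pi\circ T\in N^*=A(G)^{**}.$$
Then $J\phi$ vanishes on $\widetilde E$, and $\|J\phi\|\le\|\phi\|$. Moreover $\pi TS=\pi$, so $J\phi\circ S=\phi\circ\pi$. As $\|S\|\le1$ and $\pi$ maps the open unit ball onto the open unit ball, $\|J\phi\|\ge\|\phi\circ\pi\|=\|\phi\|$. So $J$ is linear and isometric into $\widetilde E^\perp\subseteq E^\perp$. It is weak$^*$-continuous, since $\langle J\phi,f\rangle=\phi(\pi Tf)$. Finally $\ell^\infty/c_0=C(\beta\mathbb N\setminus\mathbb N)$, and its dual contains the $2^{2^{\aleph_0}}$ point evaluations at $\beta\mathbb N\setminus\mathbb N$. $\blacksquare$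

## 7. Amenability, factorization and strong Arens irregularity: Theorem 2.2

**(i)⇒(ii).** If $G$ is amenable, then $1\in B_\rho(G)$ by Hulanicki's theorem, so $f=f\cdot1\in E$ for every $f$.

**(ii)⇒(iii).** $E\subseteq\widetilde E$.

**(iii)⇒(i).** This is Theorem 2.1.

**(iv)⇒(i), and the last sentence.** If $G$ is non-amenable, then $E^\perp$ contains an isometric copy of $(\ell^\infty/c_0)^*$ by Theorem 2.1, and $A(G)\oplus E^\perp\subseteq Z(A(G)^{**})$ by (c), the sum being direct as checked in Section 2. Since $E^\perp\ne0$, $Z(A(G)^{**})\ne A(G)$.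

**(i)⇒(iv).** This implication is due to Lau and Losert. Here is a full proof. Weak sequential completeness settles countable groups, and then we reduce to countable subgroups.

**Step 1: countable amenable $H$.** By (a), $A(H)$ has a bounded approximate identity. As $H$ is countable, we can extract from it a sequence $(e_n)$ with $\|\delta_se_n-\delta_s\|_A\to0$ for each $s\in H$. By density of finitely supported functions and boundedness, $ae_n\to a$ for all $a\in A(H)$.

We first show that $m\square a\in A(H)$ for $m\in A(H)^{**}$ and $a\in A(H)$. By commutativity, $\langle a\square f,b\rangle=\langle f\cdot b,a\rangle=\langle f,ba\rangle=\langle f\cdot a,b\rangle$, so $\langle m\square a,f\rangle=\langle m,f\cdot a\rangle$. If $a$ is finitely supported, then $f\cdot a=\sum_s\langle f,\delta_s\rangle a(s)\lambda(s)$, whence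
$$\langle m\square a,f\rangle=\sum_s\langle f,\delta_s\rangle a(s)\langle m,\lambda(s)\rangle ,$$
so $m\square a$ is the finitely supported function $s\mapsto\langle m,\lambda(s)\rangle a(s)$. Since $\|m\square a\|\le\|m\|\|a\|$ and $A(H)$ is norm-closed in $A(H)^{**}$, the claim holds for all $a$.

Now let $m\in Z(A(H)^{**})$. If a subnet $(e_i)$ of $(e_n)$ converges weak$^*$ to $e$, then $\langle e\square f,a\rangle=\langle e,f\cdot a\rangle=\lim_i\langle f,ae_i\rangle=\langle f,a\rangle$. So $e\square f=f$ for all $f$, and $\langle m\square e,f\rangle=\langle m,e\square f\rangle=\langle m,f\rangle$, that is, $m\square e=m$. As $m\in Z(A(H)^{**})$, $m\square e_i\to m\square e=m$ weak$^*$. By Banach–Alaoglu every subnet of $(e_n)$ has a further subnet of this kind, so $m\square e_n\to m$ weak$^*$. Thus $(m\square e_n)$ is a weakly Cauchy *sequence* in $A(H)$. The predual of a von Neumann algebra is weakly sequentially complete (Takesaki, *Theory of Operator Algebras I*, III.5), so the sequence converges weakly to some element of $A(H)$, which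 must be $m$. Hence $m\in A(H)$.

**Step 2: restriction to countable subgroups.** Let $G$ be amenable, $m\in Z(A(G)^{**})$, and let $H\le G$ be a countable subgroup; it is amenable. Since $\lambda_G|_H$ is a multiple of $\lambda_H$, there is a normal injective $*$-homomorphism $VN(H)\to VN(G)$, $\lambda_H(s)\mapsto\lambda_G(s)$, with range $\lambda_G(H)''$. Its preadjoint is the restriction map $r:A(G)\to A(H)$, so the homomorphism is $r^*$. Compression of operators to $\ell^2(H)$ is a normal contraction $VN(G)\to VN(H)$ sending $\lambda_G(s)$ to $\lambda_H(s)$ if $s\in H$ and to $0$ otherwise. Its preadjoint is extension by zero $j:A(H)\to A(G)$, so the compression is $j^*$. Both $r$ and $j$ are contractive homomorphisms and $rj=\mathrm{id}$. Their second adjoints are weak$^*$-continuous homomorphisms for $\square$, so for $n\in A(H)^{**}$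
$$r^{**}(m)\,\square\,n=r^{**}(m)\,\square\,r^{**}j^{**}(n)=r^{**}\big(m\,\square\,j^{**}(n)\big).$$
The right side is weak$^*$-continuous in $n$, because $m\in Z(A(G)^{**})$. Thus $r^{**}(m)\in Z(A(H)^{**})=A(H)$ by Step 1. Since $r^{**}(m)=m\circ r^*$ and $r^*$ is a normal isomorphism onto $\lambda_G(H)''$, $m$ is normal on $\lambda_G(H)''$.

**Step 3: complete additivity.** Let $(p_i)$ be an orthogonal family of projections in $VN(G)$. Only countably many are nonzero, as $\tau$ is faithful and $\sum_i\tau(p_i)\le1$. The vectors $p_i\delta_e\in\ell^2(G)$ have countable supports. Let $H$ be the countable subgroup these supports generate. For $f\in VN(G)$,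
$$\langle r^*j^*f,\delta_s\rangle=\langle f,jr\delta_s\rangle=\langle f,\mathbf 1_H\delta_s\rangle ,$$
so $r^*j^*f$ has the coefficients of $f$ on $H$ and $0$ elsewhere. The coefficients of $p_i$ vanish off $H$, and coefficients determine an element. Therefore $p_i=r^*j^*p_i\in\lambda_G(H)''$. By Step 2, $m$ is normal on $\lambda_G(H)''$, so $m(\sum_ip_i)=\sum_im(p_i)$.

A bounded functional on a von Neumann algebra that is completely additive on orthogonal projections is normal (Takesaki I, Cor. III.3.11). So $m$ is normal on $VN(G)$, that is, $m\in A(G)$. As $m\in Z(A(G)^{**})$ was arbitrary, $A(G)$ is SAI. $\blacksquare$
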